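# Forcing three linked cycles with a graph on the torus

## 1. Ten pairs of triangles on a torus

Give the point $(a,b)\in\mathbb Z^2$ the label $a+3b \bmod 7$, and join each lattice point to its translates by $(1,0)$, $(0,1)$ and $(1,-1)$. This triangulates the plane. The translations that preserve labels form the lattice $\Lambda$ generated by
$$u=(3,-1),\qquad v=(1,2),$$
which has index $\det\begin{pmatrix}3&1\\-1&2\end{pmatrix}=7$. In the torus $T=\mathbb R^2/\Lambda$ there are seven vertices, one for each label. An edge changes the label by $\pm1$, $\pm3$ or $\pm2$, and every nonzero residue mod $7$ occurs exactly once in this list. So any two vertices are joined by exactly one edge, and we see $K_7$ on the torus with straight edges. Delete vertex $6$ to get $K_6$ with vertices $0,\dots,5$.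

Split the six vertices into two triples in all ten ways. Each triple spans a triangle (a $3$-cycle), and we compute its homology class by adding displacements. Moving from label $i$ to $i+1$, $i+2$, $i+3$ displaces by $(1,0)$, $(-1,1)$, $(0,1)$, and moving backward reverses the sign. For example, $0\to1\to2\to0$ has label steps $1,1,-2$, so its class is $(1,0)+(1,0)+(1,-1)=(3,-1)=u$. Similarly $0\to2\to4\to0$ has steps $2,2,-4\equiv 3$, so its class is $(-1,1)+(-1,1)+(0,1)=(-2,3)=v-u$. The complete result is this.

| pair | classes | pair | classes |
|---|---|---|---|
| $012\mid345$ | $u,\ u$ | $024\mid135$ | $v-u,\ v-u$ |
| $013\mid245$ | $0$ for $013$ | $025\mid134$ | $0$ for $134$ |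
| $014\mid235$ | $0$ for $235$ | $034\mid125$ | $v,\ v$ |
| $015\mid234$ | $0$ for $015$ | $035\mid124$ | $0$ for $124$ |
| $023\mid145$ | $0$ for $023$ | $045\mid123$ | $0$ for $045$ |

Now place $T$ in $\mathbb R^3$ as the standard unknotted torus, with $u$ going once around the long way and $v$ once around the short way. Two observations give all linking numbers.

*If one curve bounds a disc in the surface, the linking number is $0$.* Let $C$ bound a disc $\Delta$ in the surface and let $C'$ be a disjoint simple closed curve in the surface. If $C'$ lies outside $\Delta$, then $C$ bounds a disc missing $C'$. If $C'$ lies inside $\Delta$, then $C'$ bounds a smaller disc missing $C$. On the torus, a simple closed curve of class $0$ bounds a disc.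

*Two disjoint curves of class $\pm(pu+qv)$ have linking number $\pm pq$.* Push $C'$ slightly out of the solid torus $V$ bounded by $T$; this does not touch $C$. In $V$ the curve $C$ is homologous to $\pm p$ times the core of $V$, and the pushed $C'$ has linking number $\pm q$ with the core.

So seven of the ten pairs have linking number $0$, and the classes $u$, $v$, $v-u$ give $0$, $0$ and $\pm1$. Exactly one pair of triangles is linked, namely $024$ and $135$. If we identify $T$ with the standard torus differently, the three classes are permuted mod $2$. Since $pq$ is odd for exactly one of the three nonzero classes mod $2$, there is again exactly one pair with odd linking number.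

Embeddings that leave the torus also contain a linked pair. The Conway–Gordon theorem (J. Graph Theory 7 (1983) 445–453; also Sachs) says that in *every* spatial embedding of $K_6$ the number of pairs of disjoint triangles with odd linking number is odd.

What about three components? Six vertices are too few for three disjoint cycles. But draw one more curve on $T$, parallel to the triangle $024$ and disjoint from $135$. On the standard torus the three curves are now pairwise linked. Of course, another embedding of the larger graph might undo this. Is there a graph on the torus for which no embedding in space can avoid a link of three components?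

## 2. Keyrings, and what will be proved

Graphs are finite. A **spatial embedding** of a graph $G$ is an embedding $f$ of $G$ in $S^3$ (equivalently $\mathbb R^3$). A link is **non-split** if no $2$-sphere embedded in its complement separates some of its components from the others. A graph is **intrinsically $n$-linked** if every spatial embedding contains a non-split link of $n$ components, that is, $n$ pairwise disjoint cycles of $G$ whose images form such a link. Problem 2.3 of "Problem Lists On Spatial Graphs" (http://www.f.waseda.jp/taniyama/SG2010/problem.pdf) asks:

> Does there exist an intrinsically 3-linked graph that embeds on the torus?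

The answer is yes. We assume embeddings to be piecewise linear. This loses nothing for Theorem 1. A topological embedding has arbitrarily close PL embeddings as approximations, and if the approximation is close enough, the straight-line homotopy keeps disjoint cycles disjoint, so their linking numbers do not change. The conclusion of Theorem 1 concerns linking numbers only. Subdividing edges also changes nothing.

**Linking mod 2.** For disjoint cycles $C,C'$ of a spatially embedded graph let $\lambda(C,C')\in\mathbb Z_2$ be the linking number mod $2$. In a diagram it is the parity of the number of crossings where $C$ passes over $C'$. It is symmetric. An **even subgraph** is a set of edges meeting every vertex an even number of times, i.e. an element of the mod $2$ cycle space; for instance, the sum mod $2$ of two triangles sharing an edge is a $4$-cycle. If $z$ is an even subgraph vertex-disjoint from $C$, let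
$$\lambda(C,z)\in H_1(S^3\setminus f(C);\mathbb Z_2)=\mathbb Z_2$$
be the class of $f(z)$. It is linear in $z$. Since $z$ is an edge-disjoint union of cycles, we may use throughout:

> (L) If $\lambda(C,z)=1$, then some cycle $Y\subseteq z$ has $\lambda(C,Y)=1$.

**Keyrings.** A **$k$-keyring** $(Z;Y_1,\dots,Y_k)$ consists of pairwise disjoint cycles $Z,Y_1,\dots,Y_k$ with $\lambda(Z,Y_i)=1$ for all $i$. For example, a round circle $Z$ with $k$ small loops around it is one. Nothing is required of the numbers $\lambda(Y_i,Y_j)$: the three curves at the end of Section 1 also form a $2$-keyring.

*A $k$-keyring is a non-split link of $k+1$ components.* Suppose a sphere in the complement separates some components from the others. The side that does not contain $Z$ contains some $Y_i$. By Alexander duality this side is acyclic, so $Y_i$ bounds mod $2$ in it, away from $Z$, and $\lambda(Z,Y_i)=0$: a contradiction.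

**Theorem 1.** *Let $\Sigma$ be the torus or the projective plane and $k\ge2$. There is a finite graph $G$ embedded in $\Sigma$ such that every spatial embedding of $G$ contains a $k$-keyring.*

With $\Sigma$ the torus and $k=2$, this gives an intrinsically $3$-linked graph on the torus. The only input from spatial graph theory is the Conway–Gordon theorem, used in this form: every spatial embedding of a subdivision of $K_6$ contains two disjoint cycles $C_1,C_2$ with $\lambda(C_1,C_2)=1$.

## 3. Disjoint copies and parallel copies

**Disjoint copies of $K_6$.** One would like many linked pairs, hence many copies of $K_6$. But the torus does not hold even two disjoint connected nonplanar graphs $A,B$. Let $N$ be a regular neighborhood of $A$ missing $B$. If $N$ has genus $0$, then $A$ is planar. Otherwise $N$ contains two simple closed curves that cross exactly once. A regular neighborhood of their union is a torus with one hole. The rest of $\Sigma$ is connected, since each of its components must have a boundary circle and there is only one, and it has Euler characteristic $0-(-1)=1$. So it is a disc. Then $B$ lies in a disc and is planar. Hence many copies of $K_6$ on the torus must cross each other, with crossing points as common vertices.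

**Parallel copies of a cycle.** Take a linked pair $C_1,C_2$ in $K_6$ and draw a curve $C_2'$ parallel to $C_2$. Is $\lambda(C_1,C_2')=\lambda(C_1,C_2)$? Fill the annulus between $C_2$ and $C_2'$ with small triangular faces $F$. Then $C_2+C_2'=\sum\partial F$ mod $2$, and
$$\lambda(C_1,C_2)+\lambda(C_1,C_2')=\sum_F\lambda(C_1,\partial F).$$
The argument stops exactly here: nothing makes the terms on the right vanish, because the embedding of the graph need not extend to the surface. Concretely, start from the standard torus of Section 1 with $C_1=135$ and $C_2=024$. Take an edge $e$ of $C_2'$, push a finger of $e$ along an arc to an edge $e_1$ of $C_1$, and pass it through $e_1$. This changes $\lambda(C,C')$ by $1$ exactly for those disjoint pairs in which one cycle uses $e$ and the other uses $e_1$. So $\lambda(C_1,C_2')$ drops to $0$, while $\lambda(C_1,C_2)$ stays $1$. The same can be done to any number of parallel copies.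

## 4. Two ways to manufacture a keyring

The faces that spoil the computation above are faces that link something. The plan is to show that, in the absence of a keyring, all such faces lie in boundedly many small spots, and then to work with a copy of $K_6$ that avoids the spots. Two devices turn too much bad behavior into a keyring.

**Merging two linked pairs.** Let $X_1,Y_1,X_2,Y_2$ be pairwise disjoint triangles on the surface with $\lambda(X_1,Y_1)=\lambda(X_2,Y_2)=1$. If $\lambda(X_1,Y_2)=1$, then $(X_1;Y_1,Y_2)$ is a $2$-keyring. If $\lambda(X_2,Y_1)=1$, then $(X_2;Y_2,Y_1)$ is one. So let both numbers be $0$. Suppose the graph contains the boundary $Z$ of a thin disc $D$ that runs from $X_1$ to $X_2$, avoids $Y_1,Y_2$, and abuts each $X_i$ along an arc inside an edge. For each $I\subseteq\{1,2\}$, the disc $D\cup\bigcup_{i\in I}X_i$ has as boundary a simple closed curve $Z_I=Z+\sum_{i\in I}\partial X_i$. Adding $X_1$ switches the linking number with $Y_1$ and leaves that with $Y_2$ alone; adding $X_2$ does the reverse. Among the four curves $Z_I$, exactly one links both $Y_1$ and $Y_2$. So two disjoint linked pairs of faces already force a $2$-keyring, whatever $\lambda(Z,Y_1)$ and $\lambda(Z,Y_2)$ may be.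

**Circling a bad spot $k$ times.** Let $F$ be a face with $\lambda(F,z)=1$, where $z$ bounds a region $\mathcal R$ of faces disjoint from $F$, and suppose that all the faces of $\mathcal R$ that link $F$ lie in a small spot inside $\mathcal R$. Delete from $\mathcal R$ a disc containing the spot. The remaining faces contribute $0$, so the boundary of the deleted disc also links $F$. If the mesh is fine, we may use $k$ concentric discs, whose boundaries are disjoint. All $k$ boundaries link $F$, and this is a $k$-keyring.

The proof applies these devices in turn: faces against faces, then faces against cycles, then cycles against cycles. Each round enlarges the bad set slightly. Since at most two copies of the pattern pass near any spot, some copy always remains untouched.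

## 5. A pattern and many transverse copies of it

Fix $k\ge2$ and put
$$M=k(2k-3),\qquad N=2(2M+3k)+1.$$
For $k=2$ this is $M=2$, $N=21$. Give $\Sigma$ its homogeneous metric: flat $\mathbb R^2/\mathbb Z^2$, or round $\mathbb{RP}^2$. Let $H$ be the isometry group of all translations, respectively $SO(3)$. *Polygonal* means: a finite union of short geodesic segments. Two short segments are disjoint, meet in one point, or overlap along a segment.

**Step 1: the pattern.** *This step collects in one set everything that an untouched copy will have to supply.* $K_6$ has a polygonal embedding $K\subset\Sigma$. On the torus, use Section 1 and the linear map taking $u,v$ to the standard basis. On $\mathbb{RP}^2$, project the icosahedron radially to the sphere and divide by the antipodal map. There are $6$ vertices and $15$ edges. The five neighbors of a vertex $v$ lie in an open hemisphere, so no two are antipodal, and they represent the five classes other than $\pm v$; hence the quotient graph is $K_6$. Let the pattern $\mathcal P$ be the union of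

* $K$;
* for each nonzero class of $H_1(\Sigma;\mathbb Z_2)$, a polygonal simple closed curve representing it (on the torus, closed geodesics in the directions $(1,0),(0,1),(1,1)$; on $\mathbb{RP}^2$, a projective line);
* if $\Sigma$ is the torus, for each cycle $C$ of $K$: $k$ pairwise disjoint polygonal simple closed curves $C^{(1)},\dots,C^{(k)}$ parallel to $C$, in an annular neighborhood of $C$ so thin that it misses every cycle of $K$ disjoint from $C$.

**Step 2: copies with no triple points.** *This step provides $N$ copies such that a small spot can damage at most two of them.* We choose $g_1,\dots,g_N\in H$ so that, with $\mathcal P_i=g_i\mathcal P$, no point of $\Sigma$ lies in three of the $\mathcal P_i$. Proceed inductively, asking that $\mathcal P_i\cap\mathcal P_j$ be finite for all $j<i$ and that $\mathcal P_i$ miss the finite set $Q=\bigcup_{j<l<i}\mathcal P_j\cap\mathcal P_l$. This suffices: a point in $\mathcal P_a\cap\mathcal P_b\cap\mathcal P_c$ with $a<b<c$ would lie in $Q$ at stage $c$. At each stage only a null set of $g\in H$ must be avoided, because finitely many null conditions arise: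

* Let $a,b$ be short segments with $ga\cap b$ infinite. On the torus, $a$ and $b$ are then parallel and $g$ is translation by an element of $b-a=\{y-x: x\in a,\,y\in b\}$, which is one-dimensional and has area $0$. On $\mathbb{RP}^2$, $g$ takes the line through $a$ to the line through $b$, hence the pole of the first to the pole of the second. Such $g$ form a coset of the stabilizer of a point, a one-dimensional subgroup of the three-dimensional group $SO(3)$, which is null.
* For a point $q$, the set $\{g:q\in g\mathcal P\}=\{g:g^{-1}q\in\mathcal P\}$ is null, because $g\mapsto g^{-1}q$ pushes Haar measure to a multiple of area, and $\mathcal P$ has area $0$.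

**Step 3: a scale $\delta$.** *This step makes "small spot" quantitative.* There is $\delta>0$ such that every set of diameter $<\delta$ meets at most two of the $\mathcal P_i$. Otherwise there are sets $E_n$ with diameters tending to $0$, each meeting three of the copies. After passing to a subsequence the three copies are the same for all $n$. Pick a point of $E_n$ in each. By compactness a subsequence of the first points converges, and the other points converge to the same limit. The copies are closed, so the limit lies in all three, a contradiction.

## 6. The mesh and the switching curves

**Step 4: a fine triangulation containing all copies.** *This step builds the mesh $\Gamma$ whose small faces record how far an embedding is from extending over the surface.* Fix $\eta>0$ with $(4k+3)\eta<\delta$. We want a simplicial triangulation $\mathcal T$ of $\Sigma$ with geodesic edges, with all triangles of diameter at most $\eta$, having $\bigcup\mathcal P_i$ as a subcomplex.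

Start with a geodesic triangulation of $\Sigma$ by small convex triangles $T$ of diameter $\le\eta$. (On the torus use a fine square grid with diagonals. On $\mathbb{RP}^2$ divide each flat face of the icosahedron into many small triangles, project radially, and pass to the quotient. Inside a small triangle on $\mathbb{RP}^2$, central projection turns geodesics into straight lines, so chords behave as in the plane.) In each $T$, extend every segment of $\bigcup\mathcal P_i$ that meets $T$ in more than a point to a chord of $T$ (possibly an edge of $T$). Through every endpoint of a segment lying in $T$ add a chord not along that segment; if such an endpoint lies on the boundary of $T$, mark it as a division point as well. A segment meeting $T$ in a single point that is not an endpoint of the segment passes through a vertex of $T$ and needs no chord. The chords dissect $T$ into convex polygons. Count all division points on edges of the triangles as vertices, on both sides. The result is a regular cell decomposition of $\Sigma$. For each segment $s$, the set $s\cap T$, if more than a point, lies on a chord, and each of its ends is an endpoint of $s$ or an end of the chord; both are vertices. So $\bigcup\mathcal P_i$ is a subcomplex. Finally take the barycentric subdivision: add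 the midpoints of all edges and cone each convex polygon from an interior point. The barycentric subdivision of a regular cell decomposition is a simplicial complex, so this is the required $\mathcal T$.

Let $\Gamma$ be the $1$-skeleton of $\mathcal T$. A **face** is a closed triangle $F$ of $\mathcal T$; as an argument of $\lambda$, or in a keyring, $F$ stands for the cycle $\partial F$. Faces are **disjoint** if they are disjoint as closed sets.

**Step 5: the switching discs.** *This step provides the disc $D$ of Section 4, for $k$ pairs.* Let $X_1,\dots,X_k,Y_1,\dots,Y_k$ be pairwise disjoint faces. They do not cover $\Sigma$, because a connected space is not a union of finitely many, and at least two, disjoint nonempty closed sets. Choose $q$ outside all of them, and an interior point $p_i$ of an edge of $X_i$ for each $i$. We choose polygonal arcs (legs) $\ell_1,\dots,\ell_k$, with $\ell_i$ running from $q$ to $p_i$, meeting pairwise only in $q$, such that $\ell_i\setminus p_i$ avoids all $X_j,Y_j$.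

Suppose $\ell_1,\dots,\ell_{i-1}$ have been chosen. The set $E=\{q\}\cup\bigcup_{j<i}(\ell_j\cup X_j)$ is contractible, and so is each of the remaining triangles $X_i,\dots,X_k,Y_1,\dots,Y_k$. These compact sets are pairwise disjoint, so they have pairwise disjoint regular neighborhoods. These are compact contractible surfaces, that is, discs. The complement of finitely many disjoint closed discs in the connected surface $\Sigma$ is connected. Each neighborhood minus the set it surrounds is a half-open collar of its boundary circle. Hence the open set $O$, the complement of $E$ and all the remaining triangles, is connected. A short segment leaving $q$ between the earlier legs lies in $O$ except for $q$. A short segment leaving $p_i$ away from $X_i$ lies in $O$ except for $p_i$. Join the far ends of these segments by a polygonal path in $O$ and cut out loops. This gives $\ell_i$.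

Let $L=\bigcup\ell_i$ and let $D$ be a thin polygonal regular neighborhood of $L$ in $\Sigma\setminus\bigcup\operatorname{int}X_i$. Since $L$ is contractible, $D$ is a disc. It misses all $Y_j$, and $D\cap X_i=\alpha_i$ is an arc inside an edge of $X_i$. Put $Z=\partial D$. For $I\subseteq\{1,\dots,k\}$ the set $D\cup\bigcup_{i\in I}X_i$ consists of discs glued to $D$ along disjoint boundary arcs, so it is a disc. Let $Z_I$ be its boundary; the arcs $\alpha_i$ with $i\in I$ cancel. Hence:

> (M) Each $Z_I\subset Z\cup\bigcup\partial X_i$ is a simple closed curve missing all $Y_j$, and $Z_I=Z+\sum_{i\in I}\partial X_i$ mod $2$.

**Step 6: the graph $G$.** *This step assembles the graph.* Let $G$ be the union of $\Gamma$ with one such curve $Z$ for each of the finitely many choices of $(X_i),(Y_i)$. It is a finite union of geodesic segments. Take all endpoints and all isolated intersection points as vertices, and subdivide further to make the graph simple. Then $G$ is a graph embedded in $\Sigma$. It contains a subdivision of $\Gamma$, and all $Z_I$ are cycles of $G$.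

## 7. Stars and boundaries of sets of faces

For a set $A$ of faces let $|A|$ be its union, $\partial A=\sum_{F\in A}\partial F$ mod $2$, and $\mathrm{St}(A)$ the set of all faces meeting $|A|$. An edge is in $\partial A$ if and only if exactly one of its two faces is in $A$. Clearly $A\subseteq\mathrm{St}(A)$, and $\mathrm{St}$ commutes with unions. For example, in the regular triangulation of the plane with six triangles at every vertex, let $\sigma$ be one triangle. Besides $\sigma$ there are $3$ faces sharing an edge with $\sigma$ and $9$ sharing only a vertex, so $\mathrm{St}(\sigma)$ has $13$ faces. All edges at the three vertices of $\sigma$ are interior, and $\partial\mathrm{St}(\sigma)$ is a closed path of $9$ edges around $\sigma$ that does not touch $\sigma$. The first fact says that this last property is general.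

**(F1)** *No vertex of $|A|$ lies on $\partial\,\mathrm{St}(A)$. Hence $\partial\mathrm{St}^1(A),\partial\mathrm{St}^2(A),\dots$ are pairwise vertex-disjoint.*

*Proof (this provides the concentric circles).* All faces at a vertex $v$ of $|A|$ are in $\mathrm{St}(A)$, so both faces at every edge containing $v$ are, and no such edge is in $\partial\mathrm{St}(A)$. For $s<t$ we have $\partial\mathrm{St}^s(A)\subset|\mathrm{St}^{t-1}(A)|$, and no vertex of the latter lies on $\partial\mathrm{St}^t(A)$. $\square$

**(F2)** *Let $z$ be an even subgraph of $\Gamma$ with $[z]=0\in H_1(\Sigma;\mathbb Z_2)$, and let $A$ be a cycle of $\Gamma$ or a face, vertex-disjoint from $z$. Then there is a set $\mathcal R$ of faces with $\partial\mathcal R=z$, no member of which meets $A$.*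

*Proof (this fills in $z$ on the side away from $A$).* Since $[z]=0$, there is $\mathcal R_0$ with $\partial\mathcal R_0=z$. The complementary set of faces has the same boundary, because $\Sigma$ is closed. At a vertex $v\notin z$, either all faces containing $v$ are in $\mathcal R_0$ or none is, because cyclically consecutive faces at $v$ share an edge at $v$, which is not in $z$. Adjacent vertices of $A$ lie in a common face, so the same alternative holds at all vertices of $A$. A face meeting $A$ contains a vertex of $A$, since $\mathcal T$ is simplicial. So if "all" holds, take the complement of $\mathcal R_0$; if "none" holds, take $\mathcal R_0$. $\square$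

**(F3)** *If $\partial\mathcal R=z$ and $|B|$ is vertex-disjoint from $z$, then $\partial(\mathcal R\cap B)\subseteq\partial B$ as edge sets.*

*Proof (this keeps the cut-out pieces on the concentric circles).* Let $e\in\partial(\mathcal R\cap B)$ with $e\notin\partial B$. Exactly one face at $e$ is in $\mathcal R\cap B$, so some face at $e$ is in $B$. Since $e\notin\partial B$, both are. Then exactly one of them is in $\mathcal R$, so $e\in z$. But $e\subset|B|$, a contradiction. $\square$

**(F4)** *For a face $\sigma$ and $r\le2k+1$, the set $|\mathrm{St}^r(\sigma)|$ has diameter $\le(2r+1)\eta<\delta$, so it meets at most two of the $\mathcal P_i$.*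

*Proof (this is the bound on damage).* A point of $|\mathrm{St}^r(\sigma)|$ is joined to $\sigma$ by a chain of at most $r$ faces, each meeting the next and the last meeting $\sigma$. So it is within $r\eta$ of $\sigma$. Two points are within $r\eta+\eta+r\eta\le(4k+3)\eta<\delta$. Now use Step 3. $\square$

## 8. Faces against faces

From here until the end of Section 10, suppose that $f$ is a spatial embedding of $G$ with **no $k$-keyring**. We derive a contradiction. This section shows that linked pairs of disjoint faces occur only near boundedly many faces.

**Claim 1.** *Let $(X_i,Y_i)$, $1\le i\le m$, be pairs of faces with $\lambda(X_i,Y_i)=1$, all $2m$ faces pairwise disjoint. Then $m<M$.*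

*Proof.* Let $m\ge M$. The first aim is to select $k$ of the pairs with no cross-linking. For each $i$, fewer than $k$ of the $Y_j$ satisfy $\lambda(X_i,Y_j)=1$, for otherwise $X_i$ and $k$ of these $Y_j$ form a $k$-keyring. One of them is $j=i$, so at most $k-2$ indices $j\neq i$ occur. Join $i\ne j$ by an edge if $\lambda(X_i,Y_j)=1$ or $\lambda(X_j,Y_i)=1$. In this auxiliary graph, every induced subgraph on $m'$ vertices has at most $(k-2)m'$ edges, hence a vertex of degree at most $2(k-2)$. Repeatedly pick such a vertex and delete it and its neighbors. Each round deletes at most $2k-3$ vertices, so we get an independent set of size at least $m/(2k-3)\ge k$. Relabel so that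
$$\lambda(X_i,Y_j)=\delta_{ij}\qquad(1\le i,j\le k).$$

The second aim is to merge these $k$ pairs. Take the curve $Z$ of (M) for these faces and put $I=\{j:\lambda(Z,Y_j)=0\}$. For every $j\le k$,
$$\lambda(Z_I,Y_j)=\lambda(Z,Y_j)+\sum_{i\in I}\lambda(X_i,Y_j)=\lambda(Z,Y_j)+[j\in I]=1,$$
where $[j\in I]$ is $1$ or $0$ according to whether $j\in I$. So $(Z_I;Y_1,\dots,Y_k)$ is a $k$-keyring, a contradiction. $\square$

Let $S_1$ be the set of faces occurring in an inclusion-maximal family as in Claim 1. Then $|S_1|\le2M$. Put $U_t=\mathrm{St}^t(S_1)$, so $U_1\subseteq U_2\subseteq\cdots$. A face not in $U_1$ is disjoint from all members of $S_1$. If two disjoint such faces were linked, they could be added to the family. Therefore: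

> (1) If $F,F'\notin U_1$ are disjoint faces, then $\lambda(F,F')=0$.

## 9. Faces against cycles

The aim now is to control $\lambda(F,C)$ for a face $F$ and an arbitrary cycle $C$ away from the bad spots. First we treat null-homologous $z$, by circling the spots in $S_1$.

**Claim 2.** *Let $F\notin U_{k+1}$ be a face and $z$ an even subgraph of $\Gamma$ with $[z]=0$, vertex-disjoint from $F$ and from $|U_k|$. Then $\lambda(F,z)=0$.*

*Proof.* Take $\mathcal R$ from (F2) with $A=F$: $\partial\mathcal R=z$ and no member of $\mathcal R$ meets $F$. For $1\le t\le k$ let $z_t=\partial(\mathcal R\cap U_t)$. Since $|U_t|\subseteq|U_k|$ is vertex-disjoint from $z$, (F3) gives $z_t\subseteq\partial U_t$. By (F1) the $z_t$ are pairwise vertex-disjoint. They miss $F$, because $F\notin U_{k+1}=\mathrm{St}(U_k)$ means $F\cap|U_k|=\emptyset$. Splitting $\mathcal R$ into its parts inside and outside $U_t$ gives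
$$z=z_t+\sum_{F'\in\mathcal R\setminus U_t}\partial F'.$$
These $F'$ are disjoint from $F$ and not in $U_1$, and $F\notin U_1$, so $\lambda(F,F')=0$ by (1). Hence $\lambda(F,z)=\lambda(F,z_t)$ for every $t$. If this were $1$, then by (L) each $z_t$ would contain a cycle $Y_t$ with $\lambda(F,Y_t)=1$. The $Y_t$ are disjoint from each other and from $F$, so $(F;Y_1,\dots,Y_k)$ would be a $k$-keyring. $\square$

Next come essential cycles. Call a face $F\notin U_{k+1}$ **exceptional** if there is a cycle $C$ of $\Gamma$, disjoint from $F$ and $|U_k|$, with $\lambda(F,C)=1$. Then $[C]\ne0$ by Claim 2. If $C'$ is *any* cycle of $\Gamma$ disjoint from $F$ and $|U_k|$ with $[C']=[C]$, then Claim 2 applied to $z=C+C'$ gives $\lambda(F,C')=\lambda(F,C)=1$. In this case we say that $F$ is **exceptional for the class** $[C]$. Thus all such cycles in that class link $F$.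

Let $S_2$ be an inclusion-maximal set of pairwise disjoint exceptional faces.

**Claim 3.** $|S_2|\le3k$.

*Proof.* There are at most $3$ nonzero classes in $H_1(\Sigma;\mathbb Z_2)$. If $|S_2|>3k$, there are distinct $F_1,\dots,F_k\in S_2$ exceptional for the same class $x$. We look for one cycle of class $x$ away from everything. The set $|U_k|\cup\bigcup F_j$ is the union of at most $2M$ sets $|\mathrm{St}^k(\sigma)|$, $\sigma\in S_1$, and $k$ faces, so by (F4) at most $2(2M+k)<N$ of the $\mathcal P_i$ meet it. Hence some $\mathcal P_i$ misses it. This $\mathcal P_i$ contains a cycle $C$ of $\Gamma$ with $[C]=x$, because $\mathcal P$ contains cycles in all nonzero classes and the homeomorphism $g_i$ permutes these classes. Since $C$ is disjoint from $|U_k|$ and from every $F_j$, we get $\lambda(F_j,C)=1$ for all $j$. So $(C;F_1,\dots,F_k)$ is a $k$-keyring, a contradiction. $\square$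

Put $W_0=U_{k+1}\cup\mathrm{St}(S_2)$ and $W_t=\mathrm{St}^t(W_0)$. A face outside $W_0$ is not in $U_{k+1}$ and is disjoint from all members of $S_2$, so by maximality of $S_2$ it is not exceptional:

> (2) If $F\notin W_0$ is a face and $C$ is a cycle of $\Gamma$ disjoint from $F$ and $|U_k|$, then $\lambda(F,C)=0$.

## 10. Cycles against cycles, and the untouched copy

We now repeat the circling argument one level up: the face $F$ becomes a cycle $C$, and (2) takes the role of (1).

**Claim 4.** *Let $C$ be a cycle of $\Gamma$ and $z$ an even subgraph of $\Gamma$ with $[z]=0$, vertex-disjoint from each other and both vertex-disjoint from $|W_k|$. Then $\lambda(C,z)=0$.*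

*Proof.* Take $\mathcal R$ from (F2) with $A=C$, and let $z_t=\partial(\mathcal R\cap W_t)$ for $1\le t\le k$. By (F3), $z_t\subseteq\partial W_t$, so by (F1) the $z_t$ are pairwise vertex-disjoint. They are disjoint from $C$, since $z_t\subset|W_k|$. Also
$$z=z_t+\sum_{F\in\mathcal R\setminus W_t}\partial F.$$
For these $F$ we have $F\notin W_0$ and $F\cap C=\emptyset$. Moreover $C\cap|U_k|=\emptyset$, because $U_k\subseteq U_{k+1}\subseteq W_k$. So $\lambda(C,F)=0$ by (2). Hence $\lambda(C,z)=\lambda(C,z_t)$ for all $t$. If this were $1$, cycles $Y_t\subseteq z_t$ with $\lambda(C,Y_t)=1$ would give a $k$-keyring $(C;Y_1,\dots,Y_k)$. $\square$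

So away from $|W_k|$ the number $\lambda(C,\cdot)$ depends only on the homology class in $\Sigma$; this is what was missing in the parallel-copies attempt of Section 3.

**Step 7: an untouched copy of the pattern.** *This step is where $N$ was chosen.* Since $\mathrm{St}$ commutes with unions,
$$W_k=\bigcup_{\sigma\in S_1}\mathrm{St}^{2k+1}(\sigma)\ \cup\bigcup_{\sigma\in S_2}\mathrm{St}^{k+1}(\sigma).$$
By (F4), with $|S_1|\le2M$ and $|S_2|\le3k$, the set $|W_k|$ meets at most $2(2M+3k)<N$ of the $\mathcal P_i$. Fix $i$ with $\mathcal P_i\cap|W_k|=\emptyset$.

**Step 8: the contradiction.** *This step uses the one forced linked pair.* By Conway–Gordon, the subdivided $K_6$ given by $g_iK\subset\mathcal P_i$ contains disjoint cycles $C_1,C_2$ with $\lambda(C_1,C_2)=1$. Both are disjoint from $|W_k|$. By Claim 4 with $C=C_2$, $z=C_1$, and then with the roles exchanged, $[C_1]\neq0\neq[C_2]$.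

*$\Sigma=\mathbb{RP}^2$.* Then $[C_1]=[C_2]$ is the nonzero class, whose mod $2$ self-intersection number is $1$. This contradicts $C_1\cap C_2=\emptyset$.

*$\Sigma$ is the torus.* Two distinct nonzero classes in $H_1(\Sigma;\mathbb Z_2)=\mathbb Z_2^2$ have intersection number $1$. Since $C_1,C_2$ are disjoint, $[C_1]\cdot[C_2]=0$, and so $[C_1]=[C_2]$. (In Section 1, too, each disjoint essential pair had equal classes.) By construction $\mathcal P_i$ contains pairwise disjoint cycles $C_2^{(1)},\dots,C_2^{(k)}$, the images under $g_i$ of the parallels in $\mathcal P$, which are homologous to $C_2$ and disjoint from $C_1$. Claim 4 with $C=C_1$ and $z=C_2+C_2^{(j)}$ gives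
$$\lambda(C_1,C_2^{(j)})=\lambda(C_1,C_2)=1\qquad(1\le j\le k).$$
So $(C_1;C_2^{(1)},\dots,C_2^{(k)})$ is a $k$-keyring, a contradiction.

This proves Theorem 1. In particular, there is an intrinsically $3$-linked graph that embeds on the torus. $\blacksquare$

## 11. Which surfaces carry intrinsically $n$-linked graphs

**Theorem 2.** *Let $\Sigma$ be a closed surface and $n\ge2$. There is an intrinsically $n$-linked graph embeddable in $\Sigma$ if and only if $\Sigma\ne S^2$.*

*Proof.* *Existence for $\Sigma\neq S^2$.* A graph on the torus misses a disc, so it embeds in a once-punctured torus, hence in every orientable surface of genus $\ge1$. A graph on $\mathbb{RP}^2$ misses a disc, so it embeds in a Möbius band, hence in every non-orientable surface. Apply Theorem 1 with $k=\max(n-1,2)$. Deleting some $Y_i$'s from a keyring leaves a keyring, so every spatial embedding contains an $(n-1)$-keyring, which is a non-split link of $n$ components.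

*Nothing is forced on $S^2$.* A graph on $S^2$ is planar; embed it in a plane in $\mathbb R^3$. Among any $n\ge2$ disjoint cycles, an innermost one bounds a disc in the plane missing the others. The boundary of a thin neighborhood of this disc is a sphere separating this cycle from the others, so the link is split. $\square$

## 12. Graphs of large face-width

The **face-width** (or representativity) of a graph embedded in a closed surface $\Sigma\ne S^2$ is the least number of points in which a noncontractible closed curve in $\Sigma$ meets the graph. As an example, take the toroidal grid $C_m\square C_m$, drawn on $\mathbb R^2/(m\mathbb Z)^2$ with unit squares as faces. Its face-width is at least $m$. Indeed, let a noncontractible closed curve meet the grid in finitely many points. There is at least one such point, since a curve inside an open square is contractible. Between two consecutive points the curve stays in one face, so on a lift to $\mathbb R^2$ each coordinate changes by at most $1$. In total, some coordinate of the lift changes by at least $m$. So there are at least $m$ points.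

**Theorem 3.** *For every closed surface $\Sigma\ne S^2$ and every $k\ge2$ there is $w$ such that every graph embedded in $\Sigma$ with face-width at least $w$ has a $k$-keyring in each of its spatial embeddings, so it is intrinsically $(k+1)$-linked. In particular the toroidal grid $C_m\square C_m$ is intrinsically $n$-linked for all $m\ge m(n)$.*

*Proof.* We use a theorem of Robertson and Seymour (Graph Minors VII, J. Combin. Theory Ser. B 45 (1988) 212–254): for every $\Sigma\neq S^2$ and every graph $H$ embedded in $\Sigma$ there is $w$ such that every graph embedded in $\Sigma$ with representativity at least $w$ contains $H$ as a minor. Let $H$ be a simple graph embedded in $\Sigma$ such that every spatial embedding of $H$ contains a $k$-keyring; it is obtained from Theorem 1 as in the proof of Theorem 2. It remains to see that the property "every spatial embedding contains a $k$-keyring" passes from a minor to the larger graph.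

For subgraphs this is clear: restrict the embedding. Let $H'$ arise from $G'$ by contracting a non-loop edge $e=uw$ to a vertex $v_e$, and suppose $H'$ has the property. Let $f$ be a spatial embedding of $G'$. Take a small ball $B$, a neighborhood of $f(e)$, that meets $f(G')$ only in $f(e)$ and in a short initial arc of every other edge-end at $u$ or $w$, each such arc meeting $\partial B$ in one point. Replace the part inside $B$ by the cone from a point of $\operatorname{int}B$ to these points of $\partial B$. This is a spatial embedding of $H'$, so it contains a $k$-keyring. At most one of the cycles of this keyring passes through $v_e$; the others avoid $u,w$ and $B$, and are cycles of $G'$ with unchanged image. If a cycle $C$ passes through $v_e$, its two edge-ends there come from edge-ends at $u$ or $w$. If both are at the same vertex, then $C$ is a cycle of $G'$; otherwise $C\cup e$ is. In either case the lifted cycle meets $B$ in one arc with the same two endpoints on $\partial B$ as before. The two arcs are homotopic in $B$ with fixed endpoints, and the other cycles avoid $B$, so no linking number between two cycles of the keyring changes. The lifted cycles form a $k$-keyring in $f(G')$.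

For the last statement, take $\Sigma$ the torus, $k=\max(n-1,2)$ and $m(n)=\max(w,3)$, and use the face-width computed above. As in Theorem 2, a $k$-keyring contains an $(n-1)$-keyring. $\square$

## 13. Parity patterns that cannot be forced

For a link of disjoint cycles, join two components when their linking number is odd; this gives the **linking graph** of the link. A keyring says that the linking graph has a vertex $Z$ adjacent to all others. The three parallel curves of Section 1 have a triangle as linking graph.

**Proposition 4.**
*(a) Every projective-planar graph has a spatial embedding in which the linking graph is always a star plus isolated vertices (possibly without edges). So three pairwise oddly linked cycles cannot be forced on $\mathbb{RP}^2$.*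
*(b) Every toroidal graph has a spatial embedding in which it is always a complete graph plus isolated vertices. So on the torus one cannot force three disjoint cycles with exactly two odd linkings.*

*Hence the keyring conclusion of Theorem 1, which prescribes nothing about $\lambda(Y_i,Y_j)$, cannot be strengthened on both surfaces simultaneously by prescribing the values $\lambda(Y_i,Y_j)$.*

*Proof.* Call a cycle inessential if it bounds a disc in the embedded surface considered. By the first observation of Section 1, which holds for any surface embedded in $S^3$, an inessential cycle has linking number $0$ with every disjoint cycle in the surface. So inessential cycles are isolated vertices of the linking graph.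

(b) Use the standard unknotted torus. Disjoint essential cycles are parallel, so they are $(p,q)$ curves with the same $p,q$ up to sign, and by Section 1 their pairwise linking numbers are $\pm pq$. Either all of them are pairwise oddly linked or none are.

(a) The graph misses a disc of $\mathbb{RP}^2$, so it lies in the interior of a Möbius band $B\subset\mathbb{RP}^2$, the complement of an open disc $\Delta_0$. Put $B\subset S^3$ by any embedding. Two one-sided cycles both have the nonzero class in $H_1(\mathbb{RP}^2;\mathbb Z_2)$, so they intersect; disjoint cycles include at most one one-sided cycle.

Now let $b,b'$ be disjoint essential two-sided cycles in $B$. The aim is to show that $\lambda(b,b')=0$. A two-sided simple closed curve in $\mathbb{RP}^2$ separates it into a disc and a Möbius band. Let $\Delta_b$ be the disc bounded by $b$ and $M_b$ the Möbius band on the other side. Since $b$ is essential in $B$, the disc $\Delta_b$ contains $\Delta_0$, so $M_b\subset B$. The same holds for $b'$. If $b'\not\subset\operatorname{int}M_b$, then $b'\subset\operatorname{int}\Delta_b$. In this case the disc bounded by $b'$ inside $\Delta_b$ is $\Delta_{b'}$, and it does not meet $b$, so $b\subset\operatorname{int}M_{b'}$. After renaming we may assume $b'\subset\operatorname{int}M_b$.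 The inclusion $\operatorname{int}M_b\subset\mathbb{RP}^2$ induces an isomorphism on $H_1(\,\cdot\,;\mathbb Z_2)$, and $b'$ bounds a disc in $\mathbb{RP}^2$. So $b'$ is zero in $H_1(\operatorname{int}M_b;\mathbb Z_2)$. As $\operatorname{int}M_b$ misses $b$, the class of $b'$ in $H_1(S^3\setminus b;\mathbb Z_2)$ is zero as well, that is, $\lambda(b,b')=0$.

Thus every odd linking involves the one-sided cycle, and the linking graph is a star plus isolated vertices.

For the last statement, suppose values $\lambda(Y_i,Y_j)$ are prescribed for a $k$-keyring, $k\ge2$. If some prescribed $\lambda(Y_i,Y_j)$ is $1$, then $Z,Y_i,Y_j$ are pairwise oddly linked, which cannot be forced on $\mathbb{RP}^2$ by (a). If some prescribed $\lambda(Y_i,Y_j)$ is $0$, then $Z,Y_i,Y_j$ have exactly two odd linkings, which cannot be forced on the torus by (b). $\square$
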